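# Hereditary $\Omega$-separability and hereditary separability in Lindelöf $\Sigma$-spaces

## The independence theorem and its three parts

All spaces in these notes are Tychonoff. The terms used in the theorem are defined in the next section.

**Main Theorem.** The statement "every hereditarily $\Omega$-separable Lindelöf $\Sigma$-space is hereditarily separable" is independent of ZFC. In detail:

* **Theorem 1 (ZFC).** If $X$ is hereditarily $\Omega$-separable and is a countable union of subspaces each of which is a Lindelöf $p$-space (for example, if $X$ is $\sigma$-compact), then $X$ is hereditarily separable.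
* **Theorem 2 ($MA_{\omega_1}$).** Every Lindelöf $\Sigma$-space of countable spread is hereditarily separable. Hence every hereditarily $\Omega$-separable Lindelöf $\Sigma$-space is hereditarily separable.
* **Theorem 3 (CH).** There is a hereditarily $\Omega$-separable Lindelöf $\Sigma$-space $X$ that is not hereditarily separable. Moreover $|X|=\omega_1$, $X$ is hereditarily Lindelöf, and the compact cover $\mathcal C$ in the definition of a Lindelöf $\Sigma$-space can be taken to consist of countable compacta.

The independence follows from Theorems 2 and 3, because ZFC+CH and ZFC+$MA_{\omega_1}$ are both consistent relative to ZFC. Theorem 1 is not needed for it. It will show us, however, which counterexamples cannot work, and it shapes the construction for Theorem 3. The question itself is posed in "Some New Versions Of An Old Game" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf).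

## The game $\Omega$ and the classes of spaces involved

**Definition (the game).** The game $\Omega$ on $X$ is played by I and II. At move $n\in\omega$ player I picks a point $x_n\in X$, and II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves I wins if $\bigcup_n U_n$ is dense in $X$; otherwise II wins. A strategy for I assigns to each finite sequence of previous moves of II the next point of I; it is winning if I wins every play in which I follows it. $X$ is *$\Omega$-separable* if I has a winning strategy, and *hereditarily $\Omega$-separable* if every subspace is $\Omega$-separable. $X$ is *hereditarily separable* if every subspace is separable.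

Note that II need not play a neighbourhood of $x_n$; it is enough that $x_n$ lies in the closure of $U_n$.

*Example.* Let $D$ be an uncountable discrete space and $D\cup\{\infty\}$ its one-point compactification. Fix a countably infinite $E\subset D$. Player II answers $d\in D$ with $\{d\}$, and $\infty$ with $E$, which is open and has $\infty$ in its closure. After $\omega$ moves the union is a countable subset of $D$, so it misses some isolated point. II wins every play, and the space is not $\Omega$-separable.

**Definition (spread, tightness).** $s(X)$ is the supremum of the cardinalities of discrete subspaces of $X$; thus $s(X)\le\omega$ means that $X$ has no uncountable discrete subspace. $t(X)\le\omega$ means: whenever $z\in\overline A$, there is a countable $B\subset A$ with $z\in\overline B$.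

**Definition (perfect maps, Lindelöf $p$).** A map is *perfect* if it is continuous, closed, and has compact fibres. A *Lindelöf $p$-space* is a space admitting a perfect map onto a separable metrizable space. Every compact space is one (map it to a point), and so is every separable metrizable space (use the identity).

**Definition (Lindelöf $\Sigma$).** $X$ is a *Lindelöf $\Sigma$-space* if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that, for every $K\in\mathcal C$ and every open $U\supseteq K$, some $F\in\mathcal F$ satisfies $K\subseteq F\subseteq U$.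

*Examples.* If $X$ is compact, take $\mathcal C=\mathcal F=\{X\}$. If $X$ is separable metrizable, take for $\mathcal C$ the singletons and for $\mathcal F$ the closures of the members of a countable base. If $X$ is countable, let $\mathcal C=\mathcal F$ be the family of all singletons. The last example deserves attention: the members of $\mathcal F$ are closed sets, and nothing forces them to be neighbourhoods of anything.

We use the following textbook facts. A continuous map $f:Z\to M$ is closed iff for each $a\in M$ and each open $O\supset f^{-1}(a)$ there is an open $V\ni a$ with $f^{-1}(V)\subset O$. The restriction of a perfect map to a closed set is perfect onto its image. Finite products of perfect maps are perfect. If $f:Z\to M$ is perfect and $M$ is Lindelöf, so is $Z$. A projection $K\times L\to K$ with $L$ compact is perfect.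

From set theory we use the $\Delta$-system lemma and the following. In a preorder, a set is dense if every element has an element of the set below it; an antichain is a set of pairwise incompatible elements; ccc means that all antichains are countable; a filter is a nonempty upward closed set in which any two elements have a common lower bound belonging to the set. The Rasiowa–Sikorski lemma says that for countably many dense sets and any given element there is a filter containing the element and meeting all the dense sets. $MA_{\omega_1}$ says that in a ccc preorder there is a filter meeting any given $\omega_1$ dense sets. Finally, if $N$ is an elementary submodel of $H(\omega_1)$ (the hereditarily countable sets) or of $H(\theta)$ with $\theta$ regular and large, then $N$ contains everything definable in that structure from parameters in $N$, and every countable set that is an element of $N$ is a subset of $N$.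

## Plays against spaces with small local data

**Lemma 4.** (a) A separable space is $\Omega$-separable. (b) If $X$ is hereditarily $\Omega$-separable, then $s(X)\le\omega$.

*Proof.* (a) I plays a sequence $(x_n)$ with dense range. Then $\overline{\bigcup_nU_n}$ contains every $x_n$, so it is the whole space. (b) On an uncountable discrete subspace II answers $x_n$ with $\{x_n\}$. The union is countable and closed in the subspace, so it is not dense. $\square$

When can we recover a countable dense set from a strategy? The obvious idea is to let II use only countably many answers to each point. If every point has a countable neighbourhood base, II restricts to basic neighbourhoods; then only countably many points of I are ever reached, and they should be dense. The next lemma does this with a compromise that we shall need later: the answers shrink to a set contained in the closure of a countable set, rather than to the point itself.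

**Lemma 5.** Let $Y\subset X$ be $\Omega$-separable. Suppose that for each $z\in Y$ there are open sets $O_n(z)\ni z$ of $X$ ($n\in\omega$) and a countable $A'_z\subset Y$ such that every open $U\supset\overline{A'_z}$ contains some $O_n(z)$. Then $Y$ is separable.

*Proof.* Suppose $Y$ is not separable, and let $\Sigma$ be any strategy of I on $Y$. Consider only the plays in which II answers each point $z$ with one of the sets $O_n(z)\cap Y$; these are legal, as $z\in O_n(z)$. A position in such a play is determined by a finite sequence of integers, so there are countably many positions, and the set $C$ of points that $\Sigma$ picks in them is countable. Then $D=\bigcup_{z\in C}A'_z$ is a countable subset of $Y$. Since $Y$ is not separable, there is $y\in Y\setminus\overline D$, and by regularity an open $W\ni y$ with $\overline W\cap\overline D=\emptyset$. For each $z\in C$ the open set $X\setminus\overline W$ contains $\overline{A'_z}$, so it contains some $O_n(z)$. If II always plays this $O_n(z)\cap Y$, the nonempty open set $W\cap Y$ stays uncovered and II wins. So $\Sigma$ is not winning.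 $\square$

With $A'_z=\{z\}$ and $O_n(z)$ a countable base at $z$, Lemma 5 says that a first countable $\Omega$-separable space is separable. So a first countable hereditarily $\Omega$-separable space is always hereditarily separable, in ZFC, and a counterexample must look elsewhere.

## Countable spread, tightness, and the perfect lift of a Lindelöf $\Sigma$-space

**Lemma 6.** If $f:Z\to M$ is continuous and closed, $t(M)\le\omega$, and every fibre has countable tightness, then $t(Z)\le\omega$.

*Proof.* For $A\subset Z$ let $[A]_\omega$ be the union of all $\overline B$ with $B\subset A$ countable. Suppose $z\in\overline A\setminus[A]_\omega$ and let $K=f^{-1}(f(z))$, a closed set.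

First, $K\cap[A]_\omega$ is closed in $K$. Let $y\in K$ be in its closure. As $t(K)\le\omega$, $y\in\overline C$ for a countable $C\subset K\cap[A]_\omega$. For $c\in C$ pick a countable $B_c\subset A$ with $c\in\overline{B_c}$. Then $y\in\overline{\bigcup_{c\in C}B_c}\subset[A]_\omega$.

Since $z\notin[A]_\omega$, regularity gives an open $O\ni z$ with $\overline O\cap K\cap[A]_\omega=\emptyset$. As $z\in\overline{A\cap O}$, we have $f(z)\in\overline{f(A\cap O)}$, so there is a countable $B\subset A\cap O$ with $f(z)\in\overline{f(B)}\subset f(\overline B)$; the last inclusion holds because $f$ is closed. Hence $\overline B$ meets $K$, and a point of $\overline B\cap K$ lies in $[A]_\omega\cap K\cap\overline O=\emptyset$, a contradiction. $\square$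

**Lemma 7.** (a) A compact $K$ with $s(K)\le\omega$ has $t(K)\le\omega$. (b) Finite products of countably tight compacta are countably tight.

*Proof.* (a) A free sequence is a sequence $\langle x_\alpha:\alpha<\kappa\rangle$ with $\overline{\{x_\beta:\beta<\alpha\}}\cap\overline{\{x_\beta:\beta\ge\alpha\}}=\emptyset$ for all $\alpha<\kappa$. By Arhangel'skii's theorem the tightness of a compactum is the supremum of the lengths of its free sequences. A free sequence is discrete: $x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}$ by freeness at $\alpha$, and $x_\alpha\notin\overline{\{x_\beta:\beta>\alpha\}}$ by freeness at $\alpha+1$. So $s(K)\le\omega$ bounds the lengths by countable cardinals. (b) Apply Lemma 6 to the projection $K\times L\to K$, which is perfect with fibres homeomorphic to $L$, and use induction. $\square$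

**Lemma 8.** If $s(X)\le\omega$, $Y\subset X$, and $\mathcal U$ is a family of open sets covering $Y$, then there are countable $A\subset Y$ and $\mathcal V\subset\mathcal U$ with $Y\subset\overline A\cup\bigcup\mathcal V$.

*Proof.* Otherwise choose recursively, for $\alpha<\omega_1$, a point $y_\alpha\in Y\setminus\bigl(\overline{\{y_\beta:\beta<\alpha\}}\cup\bigcup_{\beta<\alpha}U_\beta\bigr)$ and $U_\alpha\in\mathcal U$ with $y_\alpha\in U_\alpha$. The open set $U_\alpha\setminus\overline{\{y_\beta:\beta<\alpha\}}$ contains $y_\alpha$, no earlier $y_\beta$, and no later one, since $y_\beta\notin U_\alpha$ for $\beta>\alpha$. So $\{y_\alpha:\alpha<\omega_1\}$ is an uncountable discrete subspace, a contradiction. $\square$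

**Lemma 9.** Let $X$ be Lindelöf $\Sigma$, witnessed by $\mathcal F=\{F_i:i\in\omega\}$ and $\mathcal C$ with $\emptyset\notin\mathcal C$. There are $M\subset2^\omega$, a space $Z\subset M\times X$ whose projection $Z\to X$ is a continuous surjection, and a perfect projection $\pi:Z\to M$ whose fibres are homeomorphic to members of $\mathcal C$. For each finite $n$, $\pi^n:Z^n\to M^n$ is perfect and $Z^n$ is Lindelöf.

*Proof.* For $K\in\mathcal C$ put $a_K=\{i:K\subset F_i\}$ and $M=\{a_K:K\in\mathcal C\}\subset2^\omega$. For $x\notin K$ some $F_i$ satisfies $K\subset F_i\subset X\setminus\{x\}$; hence $\bigcap_{i\in a_K}F_i=K$, and $\varphi(a_K)=K$ is well defined. If $U\supset\varphi(a)$ is open, some $i\in a$ has $F_i\subset U$, so $\varphi(b)\subset F_i\subset U$ for every $b\in M$ with $i\in b$.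

Let $Z=\{(a,x)\in M\times X:x\in\varphi(a)\}$ and let $\pi$ be the projection to $M$. Its fibres are the sets $\{a\}\times\varphi(a)$, which are compact. To see that it is closed, let $O\subset M\times X$ be open and contain $\{a\}\times\varphi(a)$. By the tube lemma there are open $V\ni a$ and $U'\supset\varphi(a)$ with $V\times U'\subset O$. Choose $i\in a$ with $F_i\subset U'$. If $b\in V\cap M$ and $i\in b$, then $\pi^{-1}(b)=\{b\}\times\varphi(b)\subset V\times U'\subset O$. So a neighbourhood of $a$ has its preimage inside $O$, and $\pi$ is perfect. The projection $Z\to X$ is onto because $\mathcal C$ covers $X$. Finally $\pi^n$ is perfect as a product of perfect maps, and $M^n$ is separable metrizable, so $Z^n$ is Lindelöf. $\square$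

## Countable unions of Lindelöf $p$-spaces: proof of Theorem 1

A countable union of hereditarily separable subspaces is hereditarily separable, and subspaces of hereditarily $\Omega$-separable spaces are hereditarily $\Omega$-separable. So we may assume that $X$ is hereditarily $\Omega$-separable and $f:X\to M$ is perfect with $M$ separable metrizable. Suppose that $Y\subset X$ is not separable. Replacing $X$ by $\overline Y$ and $M$ by $f(\overline Y)$, we may assume that $Y$ is dense in $X$. By Lemma 4, $s(X)\le\omega$; by Lemma 7 the fibres are countably tight; by Lemma 6, $t(X)\le\omega$.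

We cannot hope that points of $X$ have countable bases. The next lemma produces instead the local data that Lemma 5 asks for, and this finishes the proof of Theorem 1.

**Lemma 10.** In this situation, for each $z\in Y$ there are open sets $O_n(z)\ni z$ and a countable $A'_z\subset Y$ such that every open $U\supset\overline{A'_z}$ contains some $O_n(z)$.

*Proof.* **Step 1.** We remove everything far from $z$ up to the closure of a countable set. Apply Lemma 8 to the set $X\setminus\{z\}$ and the family of all open $V$ with $z\notin\overline V$, which covers it. We get a countable $A$ and open $V_n$ ($n\in\omega$) with $z\notin\overline{V_n}$ and $X\setminus\{z\}\subset\overline A\cup\bigcup_nV_n$. Since $Y$ is dense and $t(X)\le\omega$, each point of the countable set $A\cup\{z\}$ is in the closure of a countable subset of $Y$. The union $A'_z$ of these subsets is countable, and $\overline{A\cup\{z\}}\subset\overline{A'_z}$.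

**Step 2.** We choose the neighbourhoods. Let $\{B_n\}$ be a decreasing base at $f(z)$ in $M$. By regularity choose open $O_n\ni z$ with
$$\overline{O_{n+1}}\subset O_n\subset f^{-1}(B_n)\setminus\bigcup_{i\le n}\overline{V_i}.$$
Let $G_z=\bigcap_nO_n=\bigcap_n\overline{O_n}$. Then $G_z\subset K=f^{-1}(f(z))$, and $G_z$ misses all $V_i$, so $G_z\subset\overline A\cup\{z\}\subset\overline{A'_z}$.

**Step 3.** We check that every open $U\supset G_z$ contains some $O_k$; this applies in particular to $U\supset\overline{A'_z}$. The compact sets $K\cap\overline{O_n}\setminus U$ decrease and have empty intersection, so one of them is empty. For this $n$ the closed set $f(\overline{O_n}\setminus U)$ does not contain $f(z)$, so it misses some $B_k$ with $k>n$. A point of $O_k\setminus U$ would lie in $\overline{O_n}\setminus U$ and be mapped into $B_k$. So $O_k\subset U$. $\square$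

Since $Y$ is $\Omega$-separable, Lemma 5 says that $Y$ is separable, a contradiction. Theorem 1 is proved. $\square$

*Where this stops for Lindelöf $\Sigma$-spaces.* Step 2 uses the open sets $f^{-1}(B_n)$. In a Lindelöf $\Sigma$-space we only have closed sets $F_i$ with $K\subset F_i\subset U$. They squeeze $K$ just as well, but they need not be neighbourhoods of $z$, so II has no countable list of open answers built from them. Lifting to the space $Z$ of Lemma 9 restores open sets, but it is $X$ and not $Z$ that is assumed to be hereditarily $\Omega$-separable. We shall see that under CH this gap is real. Under $MA_{\omega_1}$ there is another way round, which does not use the game beyond Lemma 4(b).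

## $MA_{\omega_1}$ and countable spread: proof of Theorem 2

Let $X$ be Lindelöf $\Sigma$ with $s(X)\le\omega$, and suppose that $X$ is not hereditarily separable. In a nonseparable subspace $Y$ choose recursively, for $\xi<\omega_1$, a point $y_\xi\in Y\setminus\overline{\{y_\eta:\eta<\xi\}}$ and open sets with
$$y_\xi\in W'_\xi\subset\overline{W'_\xi}\subset W_\xi,\qquad y_\eta\notin W_\xi\ \text{ for }\eta<\xi .$$
If we could thin out this sequence so that also $y_\xi\notin W'_\eta$ for $\eta<\xi$, it would become an uncountable discrete subspace. Let $\mathbb P$ be the set of finite $F\subset\omega_1$ with $y_\xi\notin W'_\eta$ for all $\eta<\xi$ in $F$, ordered by $\supset$.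

**Lemma 11 ($MA_{\omega_1}$).** $\mathbb P$ is not ccc.

*Proof.* Assume that it is ccc. **Step 1.** We find a condition $p$ below which the conditions reach arbitrarily high: for every $q\le p$ and $\alpha<\omega_1$ some $r\le q$ has $r\not\subset\alpha$. If there is no such $p$, then the set of those $q$ for which some $\alpha_q<\omega_1$ satisfies $r\subset\alpha_q$ for all $r\le q$ is dense. Take a maximal antichain consisting of such $q$; it is countable, so there is a $\xi<\omega_1$ with $\xi\ge\alpha_q$ for all its members. The condition $\{\xi\}$ is compatible with some member $q$, and a common extension $r\le q$ contains $\xi\ge\alpha_q$, a contradiction.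

**Step 2.** We apply the axiom. The sets $\{r\le p:r\not\subset\alpha\}$, $\alpha<\omega_1$, are dense below $p$. $MA_{\omega_1}$ below $p$ gives a filter meeting all of them. Its union $A$ is uncountable, and each finite subset of $A$ is contained in one condition, hence is a condition. For $\xi\in A$ we get $W'_\xi\cap\{y_\eta:\eta\in A\}=\{y_\xi\}$: for $\eta<\xi$ because $y_\eta\notin W_\xi$, for $\eta>\xi$ because $\{\xi,\eta\}\in\mathbb P$. So $\{y_\xi:\xi\in A\}$ is an uncountable discrete subspace, contradicting $s(X)\le\omega$. $\square$

*Proof of Theorem 2.* **Step 1.** We normalize an uncountable antichain of $\mathbb P$. By the $\Delta$-system lemma and thinning out, it is $\{R\cup G_\alpha:\alpha<\omega_1\}$ with $R\cap G_\alpha=\emptyset$, $|G_\alpha|=n\ge1$ and $\max G_\alpha<\min G_\beta$ for $\alpha<\beta$. Let $\alpha<\beta$. Since $R\cup G_\alpha\cup G_\beta\notin\mathbb P$, there are $\eta<\xi$ in this set with $y_\xi\in W'_\eta$. The two indices do not lie in the same one of the conditions $R\cup G_\alpha$, $R\cup G_\beta$. So neither is in $R$, one is in $G_\alpha$ and the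 other in $G_\beta$, and by the order $\eta\in G_\alpha$, $\xi\in G_\beta$.

**Step 2.** We turn this into closed and open sets in $X^n$. Let $\bar y_\alpha\in X^n$ enumerate $(y_\eta)_{\eta\in G_\alpha}$ and put
$$A_\alpha=\{\bar x\in X^n:\exists i\,\exists\eta\in G_\alpha\ x_i\in\overline{W'_\eta}\},\qquad B_\alpha=\{\bar x\in X^n:\exists i\,\exists\eta\in G_\alpha\ x_i\in W_\eta\}.$$
$A_\alpha$ is closed, $B_\alpha$ is open, $A_\alpha\subset B_\alpha$. By Step 1 (and trivially for $\beta=\alpha$), $\bar y_\beta\in A_\alpha$ for $\beta\ge\alpha$. For $\beta<\alpha$ all indices in $G_\beta$ are below those in $G_\alpha$, so $\bar y_\beta\notin B_\alpha$.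

**Step 3.** We pass to the lift, where we have both Lindelöfness and countable tightness. Let $Z$ be as in Lemma 9 and choose $z_\alpha\in Z^n$ mapped to $\bar y_\alpha$. The fibres of $Z^n\to M^n$ are finite products of compact subsets of $X$ up to homeomorphism; these compacta have countable spread, so the products are countably tight by Lemma 7, and $t(Z^n)\le\omega$ by Lemma 6. Since $Z^n$ is Lindelöf, and the closed sets $\overline{\{z_\beta:\beta\ge\alpha\}}$ decrease and any countably many of them have a common point, there is $z\in\bigcap_{\alpha<\omega_1}\overline{\{z_\beta:\beta\ge\alpha\}}$. By tightness $z\in\overline{\{z_\beta:\beta<\alpha\}}$ for some $\alpha<\omega_1$. The image of $z$ in $X^n$ lies in $\overline{\{\bar y_\beta:\beta\ge\alpha\}}\subset A_\alpha$ and in $\overline{\{\bar y_\beta:\beta<\alpha\}}\subset X^n\setminus B_\alpha$. As $A_\alpha\subset B_\alpha$, this is a contradiction.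

The second statement of Theorem 2 follows by Lemma 4(b). $\square$

## The shape of a counterexample

From here on we assume CH. We want a left-separated $\omega_1$-sequence, that is, points $y_\beta$ and open sets $O_\beta\ni y_\beta$ with $y_\eta\notin O_\beta$ for $\eta<\beta$. A direct way is to find points $m_\xi\in\omega^\omega$ and closed sets $G_\beta=[T_\beta]$, given by trees $T_\beta$, with $m_{\beta+1}\in G_\beta$ and $m_\xi\notin G_\beta$ for $\xi\le\beta$. Attach to $m_{\beta+1}$ the function $z\in2^{\omega_1}$ with $z(\gamma)=1$ iff $m_{\beta+1}\in G_\gamma$. In $\omega^\omega\times2^{\omega_1}$ the open sets $\{z(\beta)=1\}$ left-separate these points. To get a Lindelöf $\Sigma$-space we add, over each $m_\xi$, the truncations of its function at all levels; if the trees are coherent enough, we obtain a closed subset $Z$ of $M\times2^{\omega_1}$, where $M=\{m_\xi:\xi<\omega_1\}$.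

With the usual topology on $\omega^\omega$ this first attempt must fail, however cleverly the trees are chosen. A closed subset of $M\times2^{\omega_1}$ has a perfect projection onto a subspace of $M$, so it is a Lindelöf $p$-space. By Theorem 1 it is hereditarily separable if it is hereditarily $\Omega$-separable, and ours is not hereditarily separable.

The way past this point is to keep the set $Z$ and weaken its topology: each coordinate $\omega$ of $\omega^\omega$ gets the topology of the rationals instead of the discrete one. A continuous image of a Lindelöf $\Sigma$-space is Lindelöf $\Sigma$, so nothing is lost there. But now the set of $x$ whose first coordinate extends a given $t\in\omega^{<\omega}$ is closed and not open in the coordinate topology; a basic open set leaves infinitely many values free at every coordinate. The trees $T_\beta$ are built generically over larger and larger countable models, so that at every node this infinite freedom lets the tree run into whatever the model has prepared there. That is what gives player I the win.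

## Generic trees and generic points

Fix a topology $\mathfrak q$ on $\omega$ homeomorphic to the rationals, and a countable base $\mathcal I\ni\omega$ of $\mathfrak q$ consisting of nonempty sets. Each member of $\mathcal I$ is infinite. For $s,t\in\omega^{<\omega}$, $s\subset t$ means that $s$ is an initial segment of $t$, and $tk=t^\frown k$. A *tree* is a subset $T\subset\omega^{<\omega}$ closed under initial segments; $T^s=\{t\in T:s\subset t\}$; $[T]$ is the set of branches. Let $T_{-1}=\omega^{<\omega}$ and $G_{-1}=\omega^\omega$.

By CH write $H(\omega_1)=\{a_\xi:\xi<\omega_1\}$. By recursion on $\xi<\omega_1$ we choose a countable $N_\xi\prec(H(\omega_1),\in)$, a point $m_\xi\in\omega^\omega$, a tree $T_\xi\ni\emptyset$ and a labelling $\ell_\xi:T_\xi\to\{-1\}\cup\xi$. Put $G_\xi=[T_\xi]$. A label $\ell_\xi(t)=\lambda$ will be a promise: above $t$, the tree $T_\xi$ stays inside $T_\lambda$. The recursion is carried out together with Lemmas 12–14; at stage $\xi$ they are used only for earlier stages.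

**The model $N_\xi$.** It contains $\langle T_\eta,\ell_\eta,m_\eta:\eta<\xi\rangle$, $\mathcal I$ and all $a_\eta$ ($\eta<\xi$), and $N_\eta\subset N_\xi$ for $\eta<\xi$. These are countably many requirements, so the Löwenheim–Skolem theorem provides $N_\xi$.

**The point $m_\xi$.** Let
$$P_\xi=\{(s,\alpha):\alpha\in\{-1\}\cup\xi,\ s\in T_\alpha\},\qquad (s',\alpha')\le(s,\alpha)\iff s\subset s'\text{ and }T_{\alpha'}^{s'}\subset T_\alpha .$$
Read $(s,\alpha)$ as "the point extends $s$ and lies in $G_\alpha$". This is a preorder: if $(s'',\alpha'')\le(s',\alpha')\le(s,\alpha)$, then members of $T_{\alpha''}^{s''}$ lie in $T_{\alpha'}$ and extend $s''\supset s'$, so they lie in $T_{\alpha'}^{s'}\subset T_\alpha$. Let $\mathcal F_\xi$ be a filter on $P_\xi$ meeting all dense subsets of $P_\xi$ lying in $N_\xi$, with $(\emptyset,\beta)\in\mathcal F_\xi$ if $\xi=\beta+1$. Put $m_\xi=\bigcup\{s:(s,\alpha)\in\mathcal F_\xi\}$.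

**The tree $T_\xi$.** Let $Q_\xi$ be the set of triples $p=(D_p,\ell_p,E_p)$ where

* $D_p$ is a finite nonempty subtree of $\omega^{<\omega}$, $\ell_p:D_p\to\{-1\}\cup\xi$, and $\ell_p(\emptyset)=-1$;
* $t\in T_{\ell_p(t)}$ for $t\in D_p$, and $(t',\ell_p(t'))\le(t,\ell_p(t))$ for $t\subset t'$ in $D_p$;
* $E_p\subset\omega^{<\omega}$ is finite and $E_p\cap D_p=\emptyset$.

Put $q\le p$ iff $D_q\supset D_p$, $\ell_q\supset\ell_p$ and $E_q\supset E_p$. So $D_p$ is a finite part of the tree with its promises, and $E_p$ lists nodes that are forbidden. Let $\mathcal G_\xi$ be a filter on $Q_\xi$ meeting all dense subsets lying in $N_\xi$ and also the countably many sets $\{p:\exists n\ m_\eta|n\in E_p\}$, $\eta\le\xi$. The latter are dense: given $p$, add to $E_p$ some $m_\eta|n\notin D_p$. Put $T_\xi=\bigcup_{p\in\mathcal G_\xi}D_p$ and $\ell_\xi=\bigcup_{p\in\mathcal G_\xi}\ell_p$; since $\mathcal G_\xi$ is directed, $\ell_\xi$ is a function.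

Three remarks. The preorders $P_\xi$ and $Q_\xi$ are countable and are elements of $N_\xi$, hence subsets of $N_\xi$. Next, a filter meeting all dense sets in $N_\xi$ also meets every $S\in N_\xi$ that is dense below a member $p$ of the filter: the set $S\cup\{q:q\perp p\}$ is dense and lies in $N_\xi$, and no $q\perp p$ is in the filter. We call this *genericity*. Finally, if $e\in E_p$ with $p\in\mathcal G_\xi$, then $e\notin T_\xi$: otherwise $e\in D_r\cap E_r$ for some $r\in\mathcal G_\xi$.

The next lemma is the only way in which we ever extend the tree part of a condition. Call $k$ *fresh for $p$ at $t$* if no member of $D_p\cup E_p$ extends or equals $tk$; all but finitely many $k$ are fresh.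

**Lemma 12.** Let $p\in Q_\xi$, $t\in D_p$, $k$ fresh for $p$ at $t$, $t'\supset tk$, $(t',\alpha)\in P_\xi$ and $(t',\alpha)\le(t,\ell_p(t))$. Adding to $D_p$ the nodes $t'|i$ ($|t|<i<|t'|$) with label $\ell_p(t)$ and the node $t'$ with label $\alpha$ gives a condition $\le p$.

*Proof.* Put $\lambda=\ell_p(t)$. As $t'\in T_\alpha^{t'}\subset T_\lambda$ and $T_\lambda$ is a tree, all $t'|i\in T_\lambda$, so the labels are legal. Clearly $(t'|i,\lambda)\le(t,\lambda)$, and $(t',\alpha)\le(t'|i,\lambda)$ because $T_\alpha^{t'}\subset T_\lambda$; among the nodes $t'|i$ themselves the label is constant. All new nodes extend or equal $tk$, so by freshness they are not in $D_p\cup E_p$. For the same reason an old node comparable with a new node is an initial segment of $t$, and the remaining order requirements follow by transitivity. $\square$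

**Lemma 13.** For every $\alpha$:
$$T_\alpha^t\subset T_{\ell_\alpha(t)}\quad\text{for }\alpha\ge0,\ t\in T_\alpha; \tag{1}$$
$$\text{for }t\in T_\alpha\text{ and }I\in\mathcal I\text{ there are infinitely many }k\in I\text{ with }tk\in T_\alpha. \tag{2}$$

*Proof.* (1) If $t'\in T_\alpha^t$, some $p\in\mathcal G_\alpha$ has $t,t'\in D_p$. Then $(t',\ell_p(t'))\le(t,\ell_p(t))$, and as $t'\in T_{\ell_p(t')}$ we get $t'\in T_{\ell_p(t)}=T_{\ell_\alpha(t)}$.

(2) Induction on $\alpha$; for $\alpha=-1$ it is trivial. Let $\alpha\ge0$, $\lambda=\ell_\alpha(t)$, $p\in\mathcal G_\alpha$, $t\in D_p$. By induction $\{k\in I:tk\in T_\lambda\}$ is infinite. Let $n\in\omega$. Any $q\le p$ has some fresh $k>n$ in this set, and Lemma 12 with $t'=tk$ and label $\lambda$ puts $tk$ into the tree part. So the set of $q\le p$ with $tk\in D_q$ for some $k\in I$, $k>n$, is dense below $p$; it lies in $N_\alpha$, and genericity applies. $\square$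

**Lemma 14.** $m_\xi\in\omega^\omega$. If $(s,\alpha)\in\mathcal F_\xi$, then $s\subset m_\xi\in G_\alpha$. Moreover
$$m_\xi\notin G_\beta\ \text{ for }\beta\ge\xi;\qquad m_{\beta+1}\in G_\beta;\qquad\text{the }m_\xi\text{ are distinct.}\tag{3}$$

*Proof.* By (2) for $\alpha<\xi$, the sets $\{(s,\alpha)\in P_\xi:|s|\ge n\}\in N_\xi$ are dense, since we may lengthen $s$ inside $T_\alpha$. The first coordinates in $\mathcal F_\xi$ are pairwise comparable, so $m_\xi\in\omega^\omega$. Let $(s,\alpha)\in\mathcal F_\xi$. For any $(s',\alpha')\in\mathcal F_\xi$ take a common lower bound $(t,\gamma)\in\mathcal F_\xi$; then $s'\subset t\in T_\gamma^t\subset T_\alpha$, so $s'\in T_\alpha$. Thus all initial segments of $m_\xi$ are in $T_\alpha$.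

If $\beta\ge\xi$, some $m_\xi|n$ lies in $E_p$ for some $p\in\mathcal G_\beta$, so $m_\xi|n\notin T_\beta$. As $(\emptyset,\beta)\in\mathcal F_{\beta+1}$, $m_{\beta+1}\in G_\beta$. For $\eta<\xi$ the set $\{(s,\alpha)\in P_\xi:s\not\subset m_\eta\}$ lies in $N_\xi$, and it is dense because by (2) each $s\in T_\alpha$ has two different one-point extensions in $T_\alpha$; so $m_\xi\ne m_\eta$. $\square$

Let $P=\bigcup_{\xi<\omega_1}P_\xi$ with the same order.

## Chains of labels decide which trees contain which

For $s\in T_\alpha$ let
$$ch(\alpha,s)=\{\alpha,\ \ell_\alpha(s),\ \ell_{\ell_\alpha(s)}(s),\ \dots,\ -1\},\qquad ch(-1,s)=\{-1\}.$$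
By (1), $s\in T_{\ell_\alpha(s)}$, so this makes sense, and it is a finite decreasing chain of indices. If $\alpha'\in ch(\alpha,s)$, then $ch(\alpha',s)=ch(\alpha,s)\cap[-1,\alpha']$. Applying (1) repeatedly, $T_\alpha^s\subset T_c$ for all $c\in ch(\alpha,s)$. The next lemma says that $T_\alpha$ is not trapped in any other tree, even with infinitely much room in any member of $\mathcal I$.

**Lemma 15.** Let $s\in T_\alpha$, $E\subset\omega_1$ finite, $E\cap ch(\alpha,s)=\emptyset$ and $I\in\mathcal I$. There are infinitely many $k\in I$ with $sk\in T_\alpha\setminus\bigcup_{\gamma\in E}T_\gamma$.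

*Proof.* Induction on $\mu=\max(E\cup\{\alpha\})$. If $E=\emptyset$ this is (2). Let $E\ne\emptyset$; note that $\alpha\notin E$.

*Case $\mu=\alpha$.* Then $\alpha>\max E\ge0$. Let $\lambda=\ell_\alpha(s)<\alpha$. Since $ch(\lambda,s)\subset ch(\alpha,s)$, by induction $K=\{k\in I:sk\in T_\lambda\setminus\bigcup_{\gamma\in E}T_\gamma\}$ is infinite. It is defined from trees with index below $\alpha$, so $K\in N_\alpha$. Take $p\in\mathcal G_\alpha$ with $s\in D_p$. By Lemma 12 (with $t'=sk$ labelled $\lambda$), for each $n$ the set of $q\le p$ with $sk\in D_q$ for some $k\in K$, $k>n$, is dense below $p$, and it lies in $N_\alpha$. So $sk\in T_\alpha$ for infinitely many $k\in K$.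

*Case $\mu\in E$, $\mu>\alpha$.* By induction $K=\{k\in I:sk\in T_\alpha\setminus\bigcup_{\gamma\in E\setminus\{\mu\}}T_\gamma\}$ is infinite, and $K\in N_\mu$. If $s\notin T_\mu$, no $sk$ is in $T_\mu$ and we are done. If $s\in T_\mu$, take $p\in\mathcal G_\mu$ with $s\in D_p$. For each $n$ the set of $q\le p$ with $sk\in E_q$ for some $k\in K$, $k>n$, is dense below $p$ (add $sk$ to $E_q$ for a fresh $k$), and it lies in $N_\mu$. So $sk\notin T_\mu$ for infinitely many $k\in K$. $\square$

Taking $E=\{\gamma\}$ and $I=\omega$ we get, for $s\in T_\alpha$,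
$$T_\alpha^s\subset T_\gamma\iff\gamma\in ch(\alpha,s);\tag{4}$$
$$(s',\alpha')\le(s,\alpha)\iff s\subset s'\ \text{and}\ \alpha\in ch(\alpha',s');\ \text{ in particular then }\alpha\le\alpha'.\tag{5}$$

The next lemma is the main engine. Suppose that a model has prepared, for infinitely many $k$, a target $(t_k,\alpha_k)$ above $tk$. Then later trees run into infinitely many of these targets, with the label prescribed, and several later trees can be made to do it simultaneously, each inside the previous one.

**Lemma 16.** Let $\lambda_1<\dots<\lambda_r<\omega_1$ ($r\ge1$), $t\in\bigcap_iT_{\lambda_i}$, $K\subset\omega$ infinite, and $\langle(t_k,\alpha_k):k\in K\rangle\in N_{\lambda_1}$ with $(t_k,\alpha_k)\in P_{\lambda_1}$ and $t_k\supset tk$. Suppose that for each $i$ either $\ell_{\lambda_i}(t)\in\{\lambda_1,\dots,\lambda_{i-1}\}$, or $(t_k,\alpha_k)\le(t,\ell_{\lambda_i}(t))$ for all $k\in K$. Then for infinitely many $k\in K$: $t_k\in T_{\lambda_i}$ for all $i$, $\ell_{\lambda_1}(t_k)=\alpha_k$, and $\ell_{\lambda_i}(t_k)=\lambda_{i-1}$ for $2\le i\le r$; thus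
$$ch(\lambda_r,t_k)=\{\lambda_r,\dots,\lambda_1\}\cup ch(\alpha_k,t_k).$$

*Proof.* Put $\kappa_{1,k}=\alpha_k$ and $\kappa_{i,k}=\lambda_{i-1}$ for $i\ge2$. Let $K_0=K$ and
$$K_i=\{k\in K_{i-1}:t_k\in T_{\lambda_i},\ \ell_{\lambda_i}(t_k)=\kappa_{i,k}\}.$$
We show by induction that $K_i$ is infinite; then the $k\in K_r$ are as required. Assume $K_{i-1}$ is infinite. It belongs to $N_{\lambda_i}$, because it is definable from the given sequence and from $T_{\lambda_h},\ell_{\lambda_h}$ with $h<i$. For $k\in K_{i-1}$ write $\kappa=\kappa_{i,k}$. The chain $ch(\kappa,t_k)$ contains $\lambda_1,\dots,\lambda_{i-1}$ and $ch(\alpha_k,t_k)$. In the first alternative for $i$ clearly $\ell_{\lambda_i}(t)\in ch(\kappa,t_k)$; in the second, $\ell_{\lambda_i}(t)\in ch(\alpha_k,t_k)\subset ch(\kappa,t_k)$ by (5). So $(t_k,\kappa)\le(t,\ell_{\lambda_i}(t))$, and $(t_k,\kappa)\in P_{\lambda_i}$ since $\kappa<\lambda_i$ and $t_k\in T_\kappa$. Choose $p\in\mathcal G_{\lambda_i}$ with $t\in D_p$. By Lemma 12, for every $n$ the set of $q\le p$ such that $t_k\in D_q$ and $\ell_q(t_k)=\kappa_{i,k}$ for some $k\in K_{i-1}$,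 $k>n$, is dense below $p$. It lies in $N_{\lambda_i}$, so $\mathcal G_{\lambda_i}$ meets it for every $n$, and $K_i$ is infinite. $\square$

*Example.* All labels of $T_0$ are $-1$, so $ch(0,s)=\{0,-1\}$ for every $s\in T_0$. In $T_1$ we have $ch(1,\emptyset)=\{1,-1\}$, so $T_1\not\subset T_0$ by (4); indeed Lemma 15 gives infinitely many $k$ with $\langle k\rangle\in T_1\setminus T_0$. On the other hand, Lemma 16 with $r=1$, $\lambda_1=1$, $t=\emptyset$, $K=\{k:\langle k\rangle\in T_0\}$ and $(t_k,\alpha_k)=(\langle k\rangle,0)$ applies, because $(\langle k\rangle,0)\le(\emptyset,-1)$ and $T_0\in N_1$. It gives infinitely many $k$ with $\ell_1(\langle k\rangle)=0$; for these, $T_1^{\langle k\rangle}\subset T_0$ and $ch(1,\langle k\rangle)=\{1,0,-1\}$.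

## What the points $m_\xi$ know, and the ccc of $P$

**Lemma 17.** (a) $\mathcal F_\xi=\{(s,\alpha)\in P_\xi:s\subset m_\xi\in G_\alpha\}$. (b) If $F\subset\{-1\}\cup\omega_1$ is finite and nonempty, $m_\xi\in\bigcap_{c\in F}G_c$ and $\alpha^*=\max F$, then for all sufficiently long $t\subset m_\xi$: $(t,\alpha^*)\le(t,c)$ for all $c\in F$.

*Proof.* (a) "$\subset$" is Lemma 14. Let $s\subset m_\xi\in G_\gamma$ with $\gamma\in\{-1\}\cup\xi$. The set
$$\{(u,\alpha)\in P_\xi:T_\alpha^u\subset T_\gamma\ \text{or}\ u\notin T_\gamma\}$$
lies in $N_\xi$ and is dense: if $T_\alpha^v\not\subset T_\gamma$, pick $u\in T_\alpha^v\setminus T_\gamma$; then $(u,\alpha)\le(v,\alpha)$. So $\mathcal F_\xi$ contains a member $(u,\alpha)$ of it. Since $u\subset m_\xi\in G_\gamma$, $u\in T_\gamma$, so $T_\alpha^u\subset T_\gamma$. Take in $\mathcal F_\xi$ a common lower bound $(v,\beta)$ of $(u,\alpha)$ and some condition whose first coordinate extends $s$. Then $T_\beta^v\subset T_\alpha^u\subset T_\gamma$ and $s\subset v$, so $(v,\beta)\le(s,\gamma)$ and $(s,\gamma)\in\mathcal F_\xi$.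

(b) By (3), $F\subset\{-1\}\cup\xi$, and by (a) all $(\emptyset,c)$, $c\in F$, are in $\mathcal F_\xi$. Take a common lower bound $(t,\beta)\in\mathcal F_\xi$. By (5), $F\subset ch(\beta,t)$, so $F\subset ch(\beta,t)\cap[-1,\alpha^*]=ch(\alpha^*,t)$, that is, $T_{\alpha^*}^t\subset T_c$ for $c\in F$. This persists for longer $t\subset m_\xi$, which are in $T_{\alpha^*}$. $\square$

**Lemma 18.** (a) If two elements of $P_\xi$ are compatible in $P$, they are compatible in $P_\xi$. (b) $P$ is ccc.

*Proof.* (a) Let $(t,\beta)\le(s,\alpha),(s',\alpha')$ with $\alpha\le\alpha'$. By (5), $\alpha,\alpha'\in ch(\beta,t)$, so $\alpha\in ch(\alpha',t)$. Hence $(t,\alpha')\in P_\xi$ is below both.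

(b) Since $\omega^{<\omega}$ is countable, it suffices to find two compatible elements among $(s,\alpha_i)$, $i<\omega_1$, with fixed $s$ and distinct $\alpha_i\ne-1$. Let $c_i=ch(\alpha_i,s)\setminus\{-1\}$. Thin out to a $\Delta$-system $c_i=r\cup e_i$ with root $r$, $e_i\cap r=\emptyset$, and $\alpha_i\in e_i$ (only finitely many $\alpha_i$ lie in $r$). The $e_i$ are disjoint, so there are $i,j$ with $\max c_i<\min e_j$. In particular all elements of $r$ are below $\min e_j$. Let $e_j=\{\lambda_1<\dots<\lambda_q=\alpha_j\}$. Since $ch(\alpha_j,s)$ runs down through $e_j$ first, $\ell_{\lambda_h}(s)=\lambda_{h-1}$ for $h\ge2$, and $\ell_{\lambda_1}(s)=\pi\in r\cup\{-1\}\subset ch(\alpha_i,s)$.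

Apply Lemma 16 with $t=s$, these $\lambda_h$, $K=\{k:sk\in T_{\alpha_i}\}$ (infinite by (2)) and the constant label $\alpha_i$, that is, the targets $(sk,\alpha_i)\le(s,\alpha_i)\le(s,\pi)$. The sequence of targets is in $N_{\lambda_1}$ because $\alpha_i<\lambda_1$. For some $k$ we get $sk\in T_{\alpha_j}$ and $\alpha_i\in ch(\alpha_j,sk)$. Then $(sk,\alpha_j)\le(sk,\alpha_i)\le(s,\alpha_i)$ and $(sk,\alpha_j)\le(s,\alpha_j)$. $\square$

## The space $X$

Let $\mu$ be the usual topology of $\omega^\omega$, let $\nu\subset\mu$ be the product topology of $(\omega,\mathfrak q)^\omega$, let $M=\{m_\xi:\xi<\omega_1\}$, and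
$$Z=\{(m,z)\in M\times2^{\omega_1}:\forall\beta\,[z(\beta)=1\Rightarrow m\in G_\beta\ \&\ \forall\gamma<\beta\,(z(\gamma)=1\Leftrightarrow m\in G_\gamma)]\}.$$
So over $m$ sit the truncations of the function $\gamma\mapsto[m\in G_\gamma]$: below some level $z$ tells the truth about $m$, and from there on it is $0$.

**Lemma 19.** $Z$ is closed in $(M,\mu)\times2^{\omega_1}$.

*Proof.* Let $(m,z)\notin Z$, witnessed by $\beta$ with $z(\beta)=1$. If $m\notin G_\beta$, say $m|n\notin T_\beta$, then $\{(m',z'):m'\supset m|n,\ z'(\beta)=1\}$ is a neighbourhood that misses $Z$. Otherwise $m\in G_\beta$ and some $\gamma<\beta$ violates the equivalence. If $m\in G_\gamma$, Lemma 17(b) for $F=\{\gamma,\beta\}$ gives $n$ with $T_\beta^{m|n}\subset T_\gamma$; if $m\notin G_\gamma$, there is $n$ with $m|n\notin T_\gamma$. In both cases all $m'\in G_\beta$ extending $m|n$ satisfy $m'\in G_\gamma\Leftrightarrow m\in G_\gamma$. Hence $\{(m',z'):m'\supset m|n,\ z'(\beta)=1,\ z'(\gamma)=z(\gamma)\}$ misses $Z$: a member $(m',z')$ of $Z$ in it would have $m'\in G_\beta$ and so $z(\gamma)=z'(\gamma)=1\Leftrightarrow m'\in G_\gamma\Leftrightarrow m\in G_\gamma$.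 $\square$

**Let $X$ be the set $Z$ with the topology induced from $(\omega^\omega,\nu)\times2^{\omega_1}$.** It is Tychonoff, and since $\nu\subset\mu$ it is a continuous image of $Z$ with the topology of Lemma 19.

**Lemma 20.** $X$ is a Lindelöf $\Sigma$-space, with the sets $\{(m,z)\in X:m=m_\xi\}$, $\xi<\omega_1$, as compact cover.

*Proof.* For $(M,\mu)\times2^{\omega_1}$ take the cover by the sets $\{m\}\times2^{\omega_1}$ and the family of all $\overline B\times2^{\omega_1}$ with $B$ in a countable base of $M$: an open $U\supset\{m\}\times2^{\omega_1}$ contains some $V\times2^{\omega_1}$ with $V\ni m$ open, by the tube lemma, and $m\in B\subset\overline B\subset V$ for some $B$. For a closed subspace $Z$ intersect all members of both families with $Z$: if $K\cap Z\subset U'\cap Z$ with $U'$ open, then $K\subset U'\cup(\text{complement of }Z)$, which is open, and the $F$ for this open set gives $K\cap Z\subset F\cap Z\subset U'$. For a continuous surjection $f$ use the sets $f(K)$ and $\overline{f(F)}$: if $f(K)\subset U$, take an open $V$ with $f(K)\subset V\subset\overline V\subset U$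 and $F$ with $K\subset F\subset f^{-1}(V)$; then $f(K)\subset\overline{f(F)}\subset U$. $\square$

For $x=(m,z)\in X$ write $m=m^x=m_{\xi(x)}$, $z=z^x$, and $lev(x)=\sup\{\beta+1:z(\beta)=1\}$. Then
$$z^x(\beta)=0\ \text{for}\ \beta\ge lev(x);\quad z^x(\beta)=1\Leftrightarrow m^x\in G_\beta\ \text{for}\ \beta<lev(x);\quad lev(x)\le\xi(x)<\omega_1.\tag{6}$$
The first part is the definition. If $\beta<lev(x)$, some $\beta'\ge\beta$ has $z^x(\beta')=1$, and the definition of $Z$ gives the equivalence at $\beta$. If $z^x(\beta)=1$, then $m_{\xi(x)}\in G_\beta$, so $\beta<\xi(x)$ by (3); this gives the last part.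

So $x$ is determined by $m^x$ and $lev(x)\le\xi(x)$. Hence the points with $m^x=m_\xi$ form a countable set, and the members of the compact cover in Lemma 20 are countable. Also $|X|=\omega_1$, since $(m_\xi,0)\in X$ for all $\xi$ and the $m_\xi$ are distinct.

**Lemma 21.** $X$ is not hereditarily separable.

*Proof.* Let $y_\beta=(m_{\beta+1},z)$ with $z(\gamma)=1\Leftrightarrow m_{\beta+1}\in G_\gamma$; it is in $X$. Let $O_\beta=\{x:z^x(\beta)=1\}$, an open set. By (3), $m_{\beta+1}\in G_\beta$, so $y_\beta\in O_\beta$, while for $\eta<\beta$ we have $\beta\ge\eta+1$, $m_{\eta+1}\notin G_\beta$ and $y_\eta\notin O_\beta$. Any countable subset of $\{y_\beta:\beta<\omega_1\}$ misses some $O_\beta\ni y_\beta$. $\square$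

The same $y_\beta$ and $O_\beta$ show that $Z$ with the topology of Lemma 19 is not hereditarily separable. As announced, that space is Lindelöf $p$ by Lemma 19, so by Theorem 1 it is not hereditarily $\Omega$-separable. The passage from $\mu$ to $\nu$ is therefore essential.

**Notation.** $[t]=\{x\in X:t\subset m^x\}$; it is closed in $X$ because points of $(\omega,\mathfrak q)$ are closed. For $(s,\alpha)\in P$ let $[s,\alpha]=\{x\in[s]:\alpha=-1\text{ or }z^x(\alpha)=1\}$. Basic open sets are
$$[J;\varepsilon]=\{x\in X:m^x(i)\in J_i\ (i<l),\ z^x\supset\varepsilon\},$$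
where $J=(J_i)_{i<l}$ with $J_i\in\mathcal I$, and $\varepsilon$ is a finite partial function from $\omega_1$ to $2$. Here $l$ is the length of $J$, and $J_i=\omega$ for $i\ge l$. For $i\in\{0,1\}$ let $\varepsilon^i=\varepsilon^{-1}(i)$.

**Lemma 22.**
$$(s',\alpha')\le(s,\alpha)\ \Rightarrow\ [s',\alpha']\subset[s,\alpha].\tag{7}$$

*Proof.* This is clear if $\alpha=-1$. Otherwise $\alpha'\ge\alpha\ge0$ by (5). If $m^x\supset s'$ and $z^x(\alpha')=1$, then $m^x\in G_{\alpha'}$, so $m^x\in G_\alpha$ by $T_{\alpha'}^{s'}\subset T_\alpha$, and $\alpha\le\alpha'<lev(x)$ gives $z^x(\alpha)=1$ by (6). $\square$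

## Elementary submodels, levels, and hereditary Lindelöfness

A set $A\subset X$ is *bounded* if $\sup\{lev(x):x\in A\}<\omega_1$. It is *dense below* $(s,\alpha)$ if $A\cap[s',\alpha']\ne\emptyset$ for all $(s',\alpha')\le(s,\alpha)$ in $P$.

Below, $\mathfrak M$ is always a countable elementary submodel of $H(\theta)$ ($\theta$ regular, large) containing all objects constructed so far (the sequences $\langle a_\xi\rangle$ and $\langle N_\xi,m_\xi,T_\xi,\ell_\xi\rangle$, and $\mathcal I$, $P$, $X$) and the sets mentioned; $\delta=\mathfrak M\cap\omega_1$, a countable ordinal. If $a\in\mathfrak M\cap H(\omega_1)$, the least $\eta$ with $a=a_\eta$ is in $\mathfrak M$, hence below $\delta$. So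
$$\mathfrak M\cap H(\omega_1)\subset\{a_\eta:\eta<\delta\}\subset N_\delta.\tag{8}$$

The first lemma says that the points $m_\xi$ with $\xi\ge\delta$ are generic over $\mathfrak M$ for the whole of $P$, although the filter $\mathcal F_\xi$ was only chosen generic for $P_\xi$.

**Lemma 23.** If $\mathcal D\in\mathfrak M$ is dense in $P$ and $\xi\ge\delta$, then $\mathcal F_\xi\cap\mathcal D\cap P_\delta\cap\mathfrak M\ne\emptyset$.

*Proof.* In $\mathfrak M$ choose an antichain $\mathcal A\subset\mathcal D$ that is maximal in $P$. It is countable by Lemma 18(b), so $\mathcal A\subset\mathfrak M$; an element $(s,\alpha)\in P\cap\mathfrak M$ has $\alpha\in\{-1\}\cup\delta$, so $\mathcal A\subset P_\delta$. Also $\mathcal A\in\mathfrak M\cap H(\omega_1)\subset N_\delta\subset N_\xi$ by (8). Every element of $P_\xi$ is compatible in $P$ with a member of $\mathcal A$, hence by Lemma 18(a) compatible in $P_\xi$. So the set of elements of $P_\xi$ below a member of $\mathcal A$ is dense in $P_\xi$, and it lies in $N_\xi$. The filter $\mathcal F_\xi$ meets it and is upward closed, so $\mathcal F_\xi\cap\mathcal A\ne\emptyset$.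 $\square$

**Lemma 24.** Let $S\subset X$, $S\in\mathfrak M$, $w\in S$ and $lev(w)\ge\delta$. There is $(s,\alpha)\in P_\delta$ with $w\in[s,\alpha]$ and $S$ dense below $(s,\alpha)$.

*Proof.* The set of $(s,\alpha)$ such that $S\cap[s,\alpha]=\emptyset$ or $S$ is dense below $(s,\alpha)$ is dense in $P$ and belongs to $\mathfrak M$. Since $\xi(w)\ge lev(w)\ge\delta$, Lemma 23 yields such an $(s,\alpha)\in\mathcal F_{\xi(w)}\cap P_\delta$. By Lemma 14, $s\subset m^w\in G_\alpha$; as $\alpha<\delta\le lev(w)$, (6) gives $w\in[s,\alpha]$. So $S\cap[s,\alpha]\ne\emptyset$ and the second alternative holds. $\square$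

**Lemma 25.** There are no $w_i\in X$ and basic open $O_i\ni w_i$ ($i<\omega_1$) with $lev(w_i)$ strictly increasing and $w_j\notin O_i$ for $i<j$.

*Proof.* **Step 1.** We make the sets $O_i$ uniform. Suppose there are such $w_i,O_i$. Thin out to an uncountable $I\subset\omega_1$ such that for $i\in I$: $O_i=[J;\varepsilon_i]$ with fixed $J$; the sets $\mathrm{dom}\,\varepsilon_i=R\cup E_i$ form a $\Delta$-system with root $R$, $R\cap E_i=\emptyset$; and $\varepsilon_i|R$ is fixed. Put
$$E_i^1=E_i\cap\varepsilon_i^1,\quad E_i^0=E_i\cap\varepsilon_i^0,\quad\alpha_i=\max(E_i^1\cup\{-1\}),\quad E_i'=\{\eta\in E_i^0:m^{w_i}\in G_\eta\}.$$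
For $\eta\in E_i'$ we have $z^{w_i}(\eta)=0$ although $m^{w_i}\in G_\eta$, so $\eta\ge lev(w_i)>\alpha_i$ by (6). By Lemma 17(b), applied to $E_i^1\cup\{-1\}$, pick $t_i\subset m^{w_i}$ with $(t_i,\alpha_i)\le(t_i,\eta)$ for $\eta\in E_i^1$, and also $t_i\notin T_\eta$ for $\eta\in E_i^0\setminus E_i'$. Thin out once more so that $t_i=t$ for all $i\in I$.

**Step 2.** We set up a dense set that decides whether a point falls into an earlier $O_i$. Let
$$B=\{(u,\beta)\in P:\exists i\in I\ [(u,\beta)\le(t,\alpha_i)\ \&\ u\notin T_\eta\text{ for all }\eta\in E_i']\}.$$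
$B$ is downward closed, because the $T_\eta$ are trees. So $\mathcal D=B\cup\{c\in P:c\text{ incompatible with all of }B\}$ is dense. Let $\mathfrak M$ contain all this. Pick $j\in I$ with $lev(w_j)\ge\delta$, and let $\xi=\xi(w_j)\ge\delta$. By Lemma 23 take $(s,\alpha)\in\mathcal F_\xi\cap\mathcal D\cap P_\delta\cap\mathfrak M$. Then $s\subset m_\xi\in G_\alpha$ and $\alpha<\delta\le lev(w_j)$, so $w_j\in[s,\alpha]$.

**Step 3.** We refute $(s,\alpha)\in B$. By elementarity this would be witnessed by some $i\in I\cap\mathfrak M$. As $lev(w_i)<\delta\le lev(w_j)$, $i<j$. For $\eta\in E_i^1$: $(s,\alpha)\le(t,\alpha_i)\le(t,\eta)$, so $z^{w_j}(\eta)=1$ by (7). For $\eta\in E_i^0\setminus E_i'$: $t\notin T_\eta$ and $t\subset s\subset m^{w_j}$, so $m^{w_j}\notin G_\eta$ and $z^{w_j}(\eta)=0$. For $\eta\in E_i'$: $s\notin T_\eta$, so again $z^{w_j}(\eta)=0$. Since $w_j\in O_j$, $m^{w_j}$ satisfies $J$, and $z^{w_j}\supset\varepsilon_j|R=\varepsilon_i|R$. So $w_j\in O_i$, a contradiction.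

**Step 4.** We refute the other possibility, that $(s,\alpha)$ is incompatible with all of $B$. Let $\beta=\max(\alpha,\alpha_j)$. We have $m_\xi\in G_\alpha\cap G_{\alpha_j}$, so by Lemma 17(b) some $u_0\subset m_\xi$ with $u_0\supset s,t$ satisfies $(u_0,\beta)\le(s,\alpha)$ and $(u_0,\beta)\le(t,\alpha_j)$. For $\eta\in E_j'$ we have $\eta\ge lev(w_j)>\beta$, since $lev(w_j)\ge\delta>\alpha$ and $lev(w_j)>\alpha_j$. So $\eta\notin ch(\beta,u_0)$. Lemma 15 gives $u=u_0k\in T_\beta\setminus\bigcup_{\eta\in E_j'}T_\eta$. Then $(u,\beta)\in B$, witnessed by $j$, and $(u,\beta)\le(s,\alpha)$, a contradiction. $\square$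

**Lemma 26.** (a) For $S\subset X$ let $Bd(S)$ be the union of all bounded sets of the form $S\cap O$ with $O$ basic open. Then $Bd(S)$ is bounded. (b) $X$ is hereditarily Lindelöf.

*Proof.* (a) Otherwise choose recursively, for $i<\omega_1$, a point $w_i\in Bd(S)$ with $lev(w_i)$ above all levels of points of $\{w_h\}\cup(S\cap O_h)$, $h<i$, and a basic $O_i\ni w_i$ with $S\cap O_i$ bounded. For $h<i$ the point $w_i\in S$ is not in $O_h$. This contradicts Lemma 25.

(b) Otherwise some subspace has a cover by basic open sets without a countable subcover, and recursively we get $x_i\in X$ and basic open $O_i\ni x_i$ ($i<\omega_1$) with $x_j\notin O_i$ for $i<j$. If for some $\gamma<\omega_1$ uncountably many $x_i$ have level $\le\gamma$, they lie in $\{x:lev(x)\le\gamma\}$. There $z^x$ vanishes on $[\gamma,\omega_1)$, so this set embeds in the second countable space $(\omega^\omega,\nu)\times2^\gamma$, which is hereditarily Lindelöf; this is impossible. If there is no such $\gamma$, we can thin out to get strictly increasing levels, contradicting Lemma 25. $\square$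

## From a local property of submodels to a winning strategy

Player I cannot list a dense set in advance. But I can play all points of a countable submodel that grows during the play and absorbs the moves of II.

**Lemma 27.** Let $S\subset X$ be nonempty and suppose that for every countable $\mathfrak M\prec H(\theta)$ containing $S$ and the above objects:

(†) for every nonempty open $W\subset S$ there is $x\in S\cap\mathfrak M$ such that every $U\in\mathfrak M$ that is open in $S$ and has $x\in\mathrm{cl}_SU$ meets $W$.

Then I has a winning strategy in $\Omega$ on $S$.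

*Proof.* Fix a function assigning to each finite sequence $(U_0,\dots,U_{n-1})$ of open subsets of $S$ a countable $\mathfrak M_n=\mathfrak M_n(U_0,\dots,U_{n-1})\prec H(\theta)$ that contains the parameters and $U_0,\dots,U_{n-1}$ and includes $\mathfrak M_h(U_0,\dots,U_{h-1})$ for $h<n$, together with an enumeration $\{x(\mathfrak M_n,b):b\in\omega\}$ of $S\cap\mathfrak M_n$. At move $n$ write $n+1=2^a(2b+1)$; then $a\le n$, so $\mathfrak M_a$ is already known, and I plays $x(\mathfrak M_a,b)$. In the resulting play I plays all points of $S\cap\mathfrak M$, where $\mathfrak M=\bigcup_n\mathfrak M_n$. As the union of an increasing sequence of elementary submodels, $\mathfrak M\prec H(\theta)$, and every $U_n$ lies in $\mathfrak M_{n+1}\subset\mathfrak M$. If some nonempty open $W\subset S$ missed all $U_n$, take $x$ from (†) and $n$ with $x=x_n$. Then $U_n\in\mathfrak M$ and $x\in\mathrm{cl}_SU_n$, so $U_n\cap W\ne\emptyset$, a contradiction. $\square$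

## Every subspace of $X$ satisfies (†)

**Lemma 28.** (†) holds for every nonempty $S\subset X$ and every countable $\mathfrak M\prec H(\theta)$ as in Lemma 27.

*Proof.* Let $\emptyset\ne S\subset X$, $\mathfrak M$ and $W$ be given. Shrinking $W$, we may assume $\emptyset\ne W=S\cap[J;\varepsilon]$. Let $\varepsilon_0=\varepsilon|\delta$ and $\varepsilon_1=\varepsilon|(\omega_1\setminus\delta)$. Note that $J,\varepsilon_0\in\mathfrak M$. The model sees $J$ and $\varepsilon_0$; the difficulty is the part $\varepsilon_1$, about which $\mathfrak M$ knows nothing.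

**Step 1.** We dispose of the case that $\varepsilon_1$ has no value $1$. The set $S\cap[J;\varepsilon_0]\in\mathfrak M$ is nonempty, so it has an element $x\in\mathfrak M$. Then $lev(x)<\delta$, so $z^x$ vanishes on $[\delta,\omega_1)$ and $x\in W$. As $W$ is a neighbourhood of $x$ in $S$, $x$ is as required.

From now on $\varepsilon_1$ has a value $1$. Let $Pos=\varepsilon_1^1\ne\emptyset$, $Neg=\varepsilon_1^0$ and $\beta^*=\max Pos\ge\delta$. No point of $\mathfrak M$ is in $W$ now, so $x$ must be chosen differently.

**Step 2.** We shrink $S$ so that $W$ is described by $\varepsilon_1$ alone and all open sets are unbounded. If $S'\in\mathfrak M$ is open in $S$ and $x\in S'$ is as required for $S'$ and $W\cap S'$, then it is as required for $S$ and $W$: replace $U$ by $U\cap S'$. First replace $S$ by $S_0=S\cap[J;\varepsilon_0]\supset W$. Next, $Bd(S_0)\in\mathfrak M$ is bounded by Lemma 26(a), with a bound in $\mathfrak M$, that is, below $\delta$; whereas points of $W$ have level $>\beta^*\ge\delta$. So the open set $W$ misses $Bd(S_0)$ and its closure. Replace $S_0$ by $S_0\setminus\mathrm{cl}_{S_0}Bd(S_0)\in\mathfrak M$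 and call it $S$ again. Then $W=S\cap[\emptyset;\varepsilon_1]\ne\emptyset$, and
$$\text{every nonempty open subset of }S\text{ is unbounded},\tag{9}$$
because a bounded one would contain a nonempty set $S_0\cap O$ with $O$ basic, and $S_0\cap O\subset Bd(S_0)$.

**Step 3.** We fix a point $w\in W$ that decides the relevant membership questions, and read off the chains of labels along a stem $s$. By (9) fix $w\in W$ with $lev(w)>\max\mathrm{dom}\,\varepsilon_1$. By (6), $m^w\in G_\beta$ for $\beta\in Pos$ and $m^w\notin G_\rho$ for $\rho\in Neg$. By Lemma 24 fix $(s,\alpha)\in P_\delta$ with $w\in[s,\alpha]$ and $S$ dense below $(s,\alpha)$. For $j\le|s|$ put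
$$C_j=\bigcup_{\beta\in Pos}ch(\beta,s|j),\qquad\Pi_j=C_j\cap(\{-1\}\cup\delta),\qquad\Delta_j=C_j\setminus\Pi_j .$$
Since $T_\beta^{s|j}\subset T_c$ for $c\in ch(\beta,s|j)$, we have $m^w\in G_c$ and $s|j\in T_c$ for all $c\in C_j$. Hence
$$Neg\cap\Delta_j=\emptyset;\quad\max\Delta_j=\beta^*;\quad Pos\subset\Delta_j;\quad\ell_\lambda(s|j)\in C_j\ \text{for}\ \lambda\in\Delta_j.\tag{10}$$

**Step 4.** We choose $x$, a point of $\mathfrak M$ that satisfies all conditions in the part of these chains that $\mathfrak M$ can see. Let $\Pi=\{\alpha\}\cup\bigcup_{j\le|s|}\Pi_j$, a finite set, and $\alpha^+=\max\Pi<\delta$. For all $\pi\in\Pi$, $m^w\in G_\pi$. By Lemma 17(b) choose $s^+$ with $s\subset s^+\subset m^w$ and $(s^+,\alpha^+)\le(s^+,\pi)$ for all $\pi\in\Pi$. As $\alpha^+<\delta\le lev(w)$, $w\in S\cap[s^+,\alpha^+]\in\mathfrak M$. So we can choose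
$$x\in S\cap[s^+,\alpha^+]\cap\mathfrak M .$$
Note that $x\in[s]$. By (7), $x\in O_x:=\{v\in X:z^v(\pi)=1\ \forall\pi\in\Pi\setminus\{-1\}\}$, an open set in $\mathfrak M$. We show that $x$ is as required. So let $U\in\mathfrak M$ be open in $S$ with $x\in\mathrm{cl}_SU$; we may assume $U\subset O_x$. We have to find a point of $U\cap W$.

**Step 5.** We find the node of $s$ at which $U$ approaches $x$. Put $U^{(j)}=U\setminus[s|(j+1)]$ for $j<|s|$ and $U^{(|s|)}=U$; these sets are open in $S$, since the sets $[t]$ are closed, and they are in $\mathfrak M$. Let $j$ be minimal with $x\in\mathrm{cl}_SU^{(j)}$, and put $t=s|j$. If $j>0$, then $x\notin\mathrm{cl}_SU^{(j-1)}$ and $U^{(j-1)}=U\setminus[t]$, so some basic neighbourhood $O'\in\mathfrak M$ of $x$ satisfies $O'\cap U\subset[t]$; if $j=0$ let $O'=X$. Let $U_2=U^{(j)}\cap O'\in\mathfrak M$. Then $U_2$ is open in $S$, $x\in\mathrm{cl}_SU_2$, $U_2\subset[t]\cap O_x\cap U$, and $U_2\cap[s|(j+1)]=\emptyset$ if $j<|s|$.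

**Step 6.** We prepare targets inside $U$ above infinitely many immediate successors of $t$. This is the following claim.

**Claim.** For every finite $F\subset\omega$ there are $k\notin F$ and $(t_0,\alpha_0)\in P$ with $t_0\supset tk$, $(t_0,\alpha_0)\le(t,\pi)$ for all $\pi\in\Pi_j$, $S$ dense below $(t_0,\alpha_0)$, and $S\cap[t_0,\alpha_0]\subset U$.

*Case $j<|s|$.* Here $U$ approaches $x$ from outside $[s|(j+1)]$, and this makes $U$ meet $[tk]$ for infinitely many $k$. Let
$$U_F=U_2\setminus\bigcup_{k\in F}[tk]=U_2\setminus\bigcup_{k\in F\setminus\{s(j)\}}[tk].$$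
It is open in $S$, belongs to $\mathfrak M$, and $x\in\mathrm{cl}_SU_F$, because $x\in[s]$ is not in the closed set $\bigcup_{k\in F\setminus\{s(j)\}}[tk]$. So $U_F\neq\emptyset$, and we can choose a basic $O=[J';\varepsilon']\in\mathfrak M$ with $\emptyset\ne S\cap O\subset U_F$; then $\mathrm{dom}\,\varepsilon'\subset\delta$. By (9) there is $u\in S\cap O$ with $lev(u)\ge\delta$. By Lemma 24 applied to $S\cap O$ there is $(s',\alpha')\in P_\delta$ with $u\in[s',\alpha']$ and $S\cap O$ dense below $(s',\alpha')$. Put $H=\{-1,\alpha'\}\cup\varepsilon'^1\cup\Pi_j$. Then $m^u\in G_\eta$ for $\eta\in H$ (for $\eta\in\Pi_j$ recall $u\in O_x$), and $m^u\notin G_\rho$ for $\rho\in\varepsilon'^0$ by (6), since $\rho<\delta\le lev(u)$.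

Let $\alpha_0=\max H$ and let $t_0\subset m^u$ be so long that $t_0\supset s'$, $|t_0|>|t|$, $|t_0|\ge$ the length of $J'$, $(t_0,\alpha_0)\le(t_0,\eta)$ for $\eta\in H$ (Lemma 17(b)), and $t_0\notin T_\rho$ for $\rho\in\varepsilon'^0$. Let $v\in S\cap[t_0,\alpha_0]$. By (7), $z^v(\eta)=1$ for $\eta\in\varepsilon'^1$; $z^v(\rho)=0$ for $\rho\in\varepsilon'^0$ since $m^v\notin G_\rho$; and $m^v$ satisfies $J'$ since it agrees with $m^u$ up to $|t_0|$. So $S\cap[t_0,\alpha_0]\subset S\cap O\subset U$. Since $(t_0,\alpha_0)\le(s',\alpha')$, $S$ is dense below it. As $u\in[t]$, $t\subset t_0$ and $(t_0,\alpha_0)\le(t,\pi)$ for $\pi\in\Pi_j$. As $u\notin\bigcup_{k\in F}[tk]$, $t_0\supset tk$ with $k\notin F$.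

*Case $j=|s|$, $t=s$.* Here the freedom comes from the topology $\nu$: a basic open set allows infinitely many values at coordinate $|s|$. $U_2$ is nonempty. Choose a basic $O=[J';\varepsilon']$ with $\emptyset\ne S\cap O\subset U_2$ and $u\in S\cap O$; then $u\in[s]\cap O_x$. Let $H=\{\alpha\}\cup\varepsilon'^1\cup\Pi_j$. For $\eta\in H$ we have $\eta=-1$ or $z^u(\eta)=1$, so $m^u\in G_\eta$, $s\in T_\eta$ and $u\in[s,\eta]$. Let
$$\Gamma=\bigcup_{\eta\in H}ch(\eta,s)\setminus\{-1\}=\{\gamma_1<\dots<\gamma_r\}.$$
By (7), $z^u(\gamma)=1$ for $\gamma\in\Gamma$. Hence $\varepsilon'^0\cap\Gamma=\emptyset$, and $s\in T_\gamma$ for $\gamma\in\Gamma$.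

If $r\ge1$, apply Lemma 16 to $s$, $\gamma_1,\dots,\gamma_r$, $K=J'_{|s|}$ (an infinite set in $N_{\gamma_1}$) and the targets $(sk,-1)$. Its hypothesis holds since $\ell_{\gamma_i}(s)\in\{\gamma_1,\dots,\gamma_{i-1},-1\}$ and $(sk,-1)\le(s,-1)$. So for infinitely many $k\in J'_{|s|}$ we have $sk\in T_{\gamma_r}$ and $ch(\gamma_r,sk)=\Gamma\cup\{-1\}$. If $r=0$ put $\gamma_r=-1$; the same holds for all $k\in J'_{|s|}$. Take such a $k\notin F$. Since $\varepsilon'^0$ is disjoint from $ch(\gamma_r,sk)$, Lemma 15 with $E=\varepsilon'^0$ gives $k'\in J'_{|s|+1}$ with $skk'\in T_{\gamma_r}\setminus\bigcup_{\rho\in\varepsilon'^0}T_\rho$. By (2) extend $skk'$ to $t_0\in T_{\gamma_r}$ of length at least that of $J'$, with $t_0(i)\in J'_i$ for $|s|\le i<|t_0|$. For $i<|s|$ we have $t_0(i)=s(i)=m^u(i)\in J'_i$, as $u\in[s]\cap O$. Put $\alpha_0=\gamma_r$.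

For $\eta\in H$ we have $\eta\in\Gamma\cup\{-1\}=ch(\gamma_r,sk)$, so $(t_0,\alpha_0)\le(sk,\gamma_r)\le(s,\eta)$. In particular $(t_0,\alpha_0)\le(s,\alpha)$, so $S$ is dense below $(t_0,\alpha_0)$; and $(t_0,\alpha_0)\le(s,\pi)$ for $\pi\in\Pi_j$. Every $v\in S\cap[t_0,\alpha_0]$ satisfies $J'$, has $z^v(\eta)=1$ for $\eta\in\varepsilon'^1$ by (7), and $z^v(\rho)=0$ for $\rho\in\varepsilon'^0$ since $t_0\notin T_\rho$. Hence $S\cap[t_0,\alpha_0]\subset S\cap O\subset U$. The Claim is proved.

**Step 7.** We let the trees with indices in $\Delta_j$ run into a target, and find a point of $U\cap W$ there. The Claim concerns only parameters in $\mathfrak M$, namely $t,\Pi_j,S,U,P$. It says that infinitely many $k$ have a target, so by elementarity there are in $\mathfrak M$ an infinite $K\subset\omega$ and a sequence $\langle(t_k,\alpha_k):k\in K\rangle$ with $t_k\supset tk$ and the properties of the Claim. By (8) the sequence belongs to $\mathfrak M\cap H(\omega_1)\subset N_\delta$, and $\alpha_k<\delta$. Let $\Delta_j=\{\lambda_1<\dots<\lambda_r=\beta^*\}$. Then $\lambda_1\ge\delta$, so $N_\delta\subset N_{\lambda_1}$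 and $(t_k,\alpha_k)\in P_{\lambda_1}$. By (10), $\ell_{\lambda_i}(t)\in\{\lambda_1,\dots,\lambda_{i-1}\}\cup\Pi_j$, and $(t_k,\alpha_k)\le(t,\pi)$ for $\pi\in\Pi_j$. Since also $t\in T_{\lambda_i}$ for all $i$, Lemma 16 applies. For some $k\in K$,
$$t_k\in T_{\beta^*},\qquad ch(\beta^*,t_k)=\Delta_j\cup ch(\alpha_k,t_k),\qquad ch(\alpha_k,t_k)\subset\{-1\}\cup\delta .$$
By (10) and $Neg\cap\delta=\emptyset$ we have $Neg\cap ch(\beta^*,t_k)=\emptyset$, so Lemma 15 gives $t'=t_kk'\in T_{\beta^*}\setminus\bigcup_{\rho\in Neg}T_\rho$. Now $(t',\beta^*)\le(t_k,\beta^*)\le(t_k,\alpha_k)$, and $S$ is dense below $(t_k,\alpha_k)$. So there is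
$$v\in S\cap[t',\beta^*]\subset S\cap[t_k,\alpha_k]\subset U .$$
For $\beta\in Pos\subset\Delta_j\subset ch(\beta^*,t_k)$ we have $(t',\beta^*)\le(t_k,\beta)$, so $z^v(\beta)=1$ by (7). For $\rho\in Neg$, $t'\notin T_\rho$, so $m^v\notin G_\rho$ and $z^v(\rho)=0$. Hence $v\in S\cap[\emptyset;\varepsilon_1]\cap U=W\cap U$. This proves (†). $\square$

*Proof of Theorem 3.* By Lemmas 27 and 28 every nonempty subspace of $X$ is $\Omega$-separable, and the empty one is so trivially. By Lemma 20, $X$ is a Lindelöf $\Sigma$-space, and by (6) the members of its compact cover are countable and $|X|=\omega_1$. By Lemma 26(b), $X$ is hereditarily Lindelöf. By Lemma 21 it is not hereditarily separable. $\square$
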